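# Consonance and completeness: when must a countably based sober consonant space be quasi-Polish?

## 1. Consonance as completeness in disguise: a guess and six test spaces

Quasi-Polish spaces are the countably based spaces that carry a complete, possibly asymmetric, distance. Consonance is a property of the lattice of open sets: it says that two natural topologies on that lattice coincide. The problem, taken from "Tutorial on Quasi-Polish Spaces", asks whether it is consistent with $\mathbf{ZF}+\mathbf{DC}$ that every countably based sober consonant space is quasi-Polish.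

A natural first guess is that the answer is plainly yes, because consonance looks like completeness in disguise: it produces compact sets out of open sets, and completeness is what usually produces compact sets. We test the guess after fixing the definitions.

**Definition (sobriety, quasi-metrics).** A space is *countably based* if it has a countable base. A nonempty closed set $F$ is *irreducible* if it is not the union of two closed proper subsets of $F$. A space is *sober* if every nonempty irreducible closed set is the closure of a unique point. A *quasi-metric* on $X$ is a map $d:X\times X\to[0,\infty)$ with $x=y\iff d(x,y)=d(y,x)=0$ and $d(x,z)\le d(x,y)+d(y,z)$. Its topology is generated by the balls $B_d(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$. A sequence $(x_n)$ is *Cauchy* if for every $\varepsilon>0$ there is $N$ with $d(x_n,x_m)<\varepsilon$ whenever $N\le n\le m$. The quasi-metric is *complete* if every Cauchy sequence converges for the metric $\hat d(x,y)=\max\{d(x,y),d(y,x)\}$. A space is *quasi-Polish* if it is countably based and its topology is induced by a complete quasi-metric.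

Example. Let $\mathbb S=\{0,1\}$ be the Sierpiński space, with open sets $\emptyset,\{1\},\{0,1\}$. Put $d(1,0)=1$ and all other distances $0$. Then $B_d(1,\frac12)=\{1\}$ and $B_d(0,\frac12)=\{0,1\}$, so $d$ induces the topology. In a Cauchy sequence a late $1$ can only be followed by $1$'s, so the sequence is eventually constant, and $d$ is complete.

**Definition (consonance).** Let $\mathbf O(X)$ be the set of open subsets of $X$, ordered by inclusion. A set $\mathcal U\subseteq\mathbf O(X)$ is *Scott-open* if it is upward closed and, whenever $\mathcal D\subseteq\mathbf O(X)$ is directed with $\bigcup\mathcal D\in\mathcal U$, some member of $\mathcal D$ lies in $\mathcal U$. Identify $\mathbf O(X)$ with the set $\mathbb S^X$ of continuous maps $X\to\mathbb S$. The *compact-open topology* has the subbasic open sets $\{U:K\subseteq U\}$ for compact $K\subseteq X$. The space $X$ is *consonant* if the Scott topology and the compact-open topology agree, and *dissonant* otherwise.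

For compact $K$ the set $\{U:K\subseteq U\}$ is Scott-open, because a directed open cover of $K$ has a member containing $K$. So only one inclusion is at stake. Moreover $\bigcap_{i\le n}\{U:K_i\subseteq U\}=\{U:K\subseteq U\}$ with $K=K_1\cup\dots\cup K_n$ compact (and $K=\emptyset$ if $n=0$). Hence $X$ is consonant if and only if

$$\text{for all Scott-open }\mathcal H\text{ and }U\in\mathcal H\text{ there is a compact }K\subseteq U\text{ with }\{V\in\mathbf O(X):K\subseteq V\}\subseteq\mathcal H.\tag{1}$$

We call such a $K$ a *witness* for $U\in\mathcal H$.

**Conventions.** $\omega=\mathbb N$ and $n=\{0,\dots,n-1\}$. The letters $a,b,e,a_\sigma$ denote finite subsets of $\omega$. $\mathcal P(\omega)$ carries the Scott topology, with base ${\uparrow}b=\{x:b\subseteq x\}$; its open sets are upward closed. "Open" in $\mathcal P(\omega)$ refers to this topology. The *Cantor topology* on $\mathcal P(\omega)$ is that of $2^\omega$. The sets ${\uparrow}b$ are Cantor-clopen, and both topologies have the same Borel sets. The empty union is $\emptyset$.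

Now the tests.

*Test 1: discrete $\omega$.* It is completely metrizable. It is consonant: if $U\in\mathcal H$, then $U$ is the directed union of its finite subsets, so some finite $K\subseteq U$ is in $\mathcal H$, and $K$ is a witness. The guess passes.

*Test 2: $\mathcal P(\omega)$.* The quasi-metric $d(x,y)=\sum_{k\in x\setminus y}2^{-k}$ is complete and compatible (a special case of Lemma 4 below). For consonance, an open $U\in\mathcal H$ is the directed union of the finite unions of sets ${\uparrow}b\subseteq U$, so some ${\uparrow}b_1\cup\dots\cup{\uparrow}b_n$ is in $\mathcal H$. An open set containing the finite set $K=\{b_1,\dots,b_n\}$ contains this union, so $K$ is a witness. The guess passes.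

*Test 3: the finite sets.* Let $\mathrm{Fin}\subseteq\mathcal P(\omega)$ be the subspace of finite sets. The argument of Test 2 shows that it is consonant. It is not quasi-Polish. Indeed let $d$ be a complete compatible quasi-metric. If $x\subseteq y$, every open set containing $x$ contains $y$, so $d(x,y)=0$. Hence $x_n=n$ is a Cauchy sequence, with some limit $x\in\mathrm{Fin}$ for $\hat d$. Then $d(x_k,x)\le d(x_k,x_n)+d(x_n,x)=d(x_n,x)\to0$ as $n\to\infty$, so $d(x_k,x)=0$. Thus $x$ lies in every ball around $x_k$, hence in the open set ${\uparrow}x_k$, for every $k$, which is impossible for a finite $x$. The guess survives only because $\mathrm{Fin}$ is not sober: any two nonempty open sets meet, so the whole space is irreducible and closed, and it is the closure of no point, since the closure of $x$ is $\{y:y\subseteq x\}$. So sobriety must be used in the proof.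

*Test 4: a countable space without isolated points.* The finite sequences $Q=\omega^{<\omega}$ carry a natural metrizable topology (Section 4) in which $\sigma n\to\sigma$ as $n\to\infty$. This space is Hausdorff, hence sober. A countable Polish space has isolated points, by Baire, and for zero-dimensional metrizable spaces quasi-Polish means Polish (Lemma 7). So $Q$ is not quasi-Polish, and the guess says that $Q$ is dissonant. That is true, but not obvious; it is Lemma 5.

*Test 5: $2^\omega$ minus a countable set.* It is $G_\delta$, hence completely metrizable. Consonance comes from a descent argument that deserves to be isolated. For $u\in2^{<\omega}$ let $J_u=\{w\in2^\omega:u\subset w\}$.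

**Lemma 1.** Let $D\subseteq2^\omega$ and $X=2^\omega\setminus D$. Suppose that no family $(M_d)_{d\in D}$ of closed nowhere dense sets covers $\omega^\omega$. Then $X$ is consonant.

*Proof.* Let $\mathcal H\subseteq\mathbf O(X)$ be Scott-open and $U\in\mathcal H$. Let $\mathcal W$ be the countable set of clopen $W\subseteq2^\omega$ with $W\cap X\in\mathcal H$. Write $U=V\cap X$ with $V$ an increasing union of clopen sets. Scott-openness gives $W_\emptyset\in\mathcal W$ with $W_\emptyset\cap X\subseteq U$.

Any point $d\in D$ can be removed from any $W\in\mathcal W$: since $d\notin X$, $W\cap X=\bigcup_n(W\setminus J_{d\restriction n})\cap X$ is an increasing union, so $W\setminus J_{d\restriction n}\in\mathcal W$ for some $n$.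

For $s\in\omega^{<\omega}$ let $(W_{si})_{i\in\omega}$ enumerate, with repetitions, $\{W'\in\mathcal W:W'\subseteq W_s\}$, using a fixed enumeration of $\mathcal W$. By the previous paragraph, for each $d\in D$ the open set $\{x\in\omega^\omega:\exists k\ d\notin W_{x\restriction k}\}$ is dense. Let $M_d$ be its complement. By hypothesis there is $x\in\omega^\omega\setminus\bigcup_dM_d$. Then $K=\bigcap_kW_{x\restriction k}$ is compact and disjoint from $D$, so $K\subseteq X\cap W_\emptyset\subseteq U$. If $O\subseteq2^\omega$ is open and $K\subseteq O$, then by compactness $W_{x\restriction k}\subseteq O$ for some $k$, so $O\cap X\in\mathcal H$. So $K$ is a witness. ∎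

For countable $D$ the hypothesis is the Baire category theorem.

*Test 6: $2^\omega$ minus $\omega_1$ points.* Here the unconditional guess comes under pressure. Suppose $D\subseteq2^\omega$ has size $\omega_1$, is not $F_\sigma$, and $\omega^\omega$ is not a union of $\omega_1$ closed nowhere dense sets. Then $X=2^\omega\setminus D$ is consonant by Lemma 1 and sober because it is Hausdorff, but it is not $G_\delta$, hence not quasi-Polish by Lemma 7. Whether such a $D$ exists depends on the set-theoretic universe. In Section 8 we meet a situation within $\mathbf{ZF}+\mathbf{DC}$ where it does.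

So the guess must be corrected: look for a model of $\mathbf{ZF}+\mathbf{DC}$ in which sets of reals are so regular that no such $D$ exists, and try to prove the implication there.

## 2. Statements of the three theorems

The answer is yes, relative to one inaccessible cardinal.

**Theorem A.** If ZFC + "there is an inaccessible cardinal" is consistent, then so is ZF + DC + "every countably based sober consonant space is quasi-Polish". The statement holds in Solovay's model $L(\mathbb R)^{L[G]}$, where $\kappa$ is inaccessible in $L$ and $G$ is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L$.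

Two supplements say what can be proved outright for definable spaces, and what the inaccessible is doing.

A subset of a quasi-Polish space is *analytic* if it is empty or a continuous image of $\omega^\omega$. A countably based $T_0$ space is *co-analytic* if it is homeomorphic to a subspace $Y$ of a quasi-Polish space $Z$ (equivalently, of $\mathcal P(\omega)$) with $Z\setminus Y$ analytic. A $\Sigma^1_2$ set is a projection of a co-analytic set.

**Theorem B (ZF+DC).** (i) A *Borel* countably based sober space (homeomorphic to a Borel subset of $\mathcal P(\omega)$) that is consonant is quasi-Polish. (ii) If every $\Sigma^1_2$ set of reals has the Baire property, the same holds for co-analytic spaces.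

**Theorem C.** The theory ZF + DC + "every set of reals has the Baire property" + "every countably based sober consonant space is quasi-Polish" is equiconsistent with ZFC + "there is an inaccessible cardinal".

No claim is made that the inaccessible is needed when the Baire property clause is dropped.

The proof of Theorem B is a category argument that shows all the geometry. For Theorem A the same geometry runs with a forcing name in the place where B uses an analytic parametrization. So we prove B first. Sections 3–6 are in ZF+DC.

## 3. Sober subsets of $\mathcal P(\omega)$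

This section moves everything into $\mathcal P(\omega)$, extracts the one consequence of sobriety that we need, and gives a sufficient condition for being quasi-Polish.

A sober space is $T_0$: the closure of a point is an irreducible closed set, so two points with the same closure are equal by uniqueness. Hence, if $(B_n)$ enumerates a base of a countably based sober space, $x\mapsto\{n:x\in B_n\}$ is a homeomorphism onto a subspace $X\subseteq\mathcal P(\omega)$. In such an $X$ the closure of $\{x_0\}$ is $\{x\in X:x\subseteq x_0\}$.

**Lemma 2.** Let $X\subseteq\mathcal P(\omega)$ be sober and $d\in\mathcal P(\omega)\setminus X$. Then there is a finite $a\subseteq d$ such that no $x\in X$ satisfies $a\subseteq x\subseteq d$.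

*Proof.* Suppose not: every finite $a\subseteq d$ has some $x\in X$ with $a\subseteq x\subseteq d$. The set $F=\{x\in X:x\subseteq d\}$ is closed in $X$, and it is nonempty (take $a=\emptyset$).

It is irreducible. Suppose $F=F_1\cup F_2$ with $F_i$ closed and proper. Pick $x_i\in F\setminus F_i$ and finite $a_i\subseteq x_i$ with ${\uparrow}a_i\cap F_i=\emptyset$. Since $a_1\cup a_2\subseteq d$, some $x\in F$ contains $a_1\cup a_2$. Then $x\notin F_1\cup F_2$, a contradiction.

By sobriety $F=\{x\in X:x\subseteq x_0\}$ for some $x_0\in F$, so $x_0\subseteq d$. Every finite $a\subseteq d$ is contained in some $x\in F$, hence in $x_0$. So $x_0=d\notin X$, a contradiction. ∎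

For $X=\mathrm{Fin}$ and $d=\omega$ the conclusion fails for every $a$ (take $x=a$), in accordance with Test 3. In general $a$ depends on $d$, and this will matter.

For a set $C$ put ${\downarrow}C=\{x:\exists z\in C\ x\subseteq z\}$.

**Lemma 3.** If $C\subseteq\mathcal P(\omega)$ is Cantor-closed, then ${\downarrow}C$ is Scott-closed. Hence ${\uparrow}b\cap{\downarrow}C$ is a difference of two open sets.

*Proof.* Let $x\notin{\downarrow}C$. Every $z\in C$ misses some $m\in x$, so the Cantor-open sets $\{z:m\notin z\}$, $m\in x$, cover the Cantor-compact set $C$. Finitely many suffice, so some finite $c\subseteq x$ satisfies $c\not\subseteq z$ for all $z\in C$. Then ${\uparrow}c$ is an open neighborhood of $x$ disjoint from ${\downarrow}C$. ∎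

**Definition (Borel hierarchy, Selivanov's version).** $\mathbf\Sigma^0_1(X)$ is the set of open subsets of $X$. For $1<\alpha<\omega_1$, $A\in\mathbf\Sigma^0_\alpha(X)$ iff $A=\bigcup_{i\in\mathbb N}(U_i\setminus V_i)$ with $U_i,V_i\in\mathbf\Sigma^0_{\beta_i}(X)$ for some $\beta_i<\alpha$. $\mathbf\Pi^0_\alpha$ sets are the complements. A *$\mathbf\Pi^0_2$-subspace* is a set in $\mathbf\Pi^0_2(X)$ with the subspace topology.

The differences are there for a reason. In $\mathcal P(\omega)$ the set $\{\emptyset\}$ is closed, but the only open set containing $\emptyset$ is everything, so $\{\emptyset\}$ is not a countable intersection of open sets. It is $\mathbf\Pi^0_2$ in the present sense.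

**Lemma 4.** Every $\mathbf\Pi^0_2$-subspace $X$ of $\mathcal P(\omega)$ is quasi-Polish.

*Proof.* Write $X=\bigcap_i\{x:x\in U_i\Rightarrow x\in V_i\}$ with $U_i,V_i$ open. We need a distance whose Cauchy sequences cannot leave $V_i$ in the limit. So we record *how early* a point is seen to be in $V_i$. Let $(e_j)_{j\in\omega}$ enumerate the finite subsets of $\omega$, and put
$$r_i(x)=\min\{j:e_j\subseteq x,\ {\uparrow}e_j\subseteq V_i\}\in\omega\cup\{\infty\},\qquad\min\emptyset=\infty.$$
Then $r_i(x)<\infty$ iff $x\in V_i$. For $x,y\in X$ let
$$d(x,y)=\sum_{k\in x\setminus y}2^{-k}+\sum_i2^{-i}\,[\,x\in V_i\ \&\ r_i(y)>r_i(x)\,],$$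
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise.

**Quasi-metric.** Clearly $d(x,x)=0$, and $d(x,y)=d(y,x)=0$ gives $x\subseteq y\subseteq x$. For the triangle inequality, $x\setminus z\subseteq(x\setminus y)\cup(y\setminus z)$ handles the first sum. For the second, let $x\in V_i$ and $r_i(z)>r_i(x)$. Either $r_i(y)>r_i(x)$, or $r_i(y)\le r_i(x)<\infty$, and then $y\in V_i$ and $r_i(z)>r_i(y)$. In both cases the index $i$ contributes to $d(x,y)$ or to $d(y,z)$.

**Topology.** Let $x\in X$, $\varepsilon>0$, and choose $m$ with $2^{2-m}<\varepsilon$. Let $b$ be the union of $x\cap m$ and the sets $e_{r_i(x)}$ for those $i<m$ with $x\in V_i$. Then $x\in{\uparrow}b$. If $y\in X\cap{\uparrow}b$, then no index below $m$ contributes to either sum, since $e_{r_i(x)}\subseteq y$ gives $r_i(y)\le r_i(x)$. So $d(x,y)\le2\cdot2^{1-m}<\varepsilon$. Thus every $B_d(x,\varepsilon)$ contains a neighborhood of $x$ in $X$. As $B_d(y,\varepsilon-d(x,y))\subseteq B_d(x,\varepsilon)$ for $y\in B_d(x,\varepsilon)$, balls are open in $X$. Conversely, let $b\subseteq x$ and $0<\varepsilon\le2^{-k}$ for all $k\in b$. If $d(x,y)<\varepsilon$, then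 no $k\in b$ is missing from $y$, so $B_d(x,\varepsilon)\subseteq{\uparrow}b$. So $d$ induces the subspace topology.

**Completeness.** Let $(x_n)$ be Cauchy. For each $k$, for all large $n\le m$ we have $d(x_n,x_m)<2^{-k}$, hence $k\in x_n\Rightarrow k\in x_m$. So membership of $k$ stabilizes, and $(x_n)$ converges in the Cantor topology to some $x$. Similarly, for each $i$ there is $N_i$ such that $N_i\le n\le m$ and $x_n\in V_i$ imply $r_i(x_m)\le r_i(x_n)$. This yields:

$(*)$ if $n\ge N_i$ and $x_n\in V_i$, then $r_i(x)\le r_i(x_n)<\infty$.

Indeed $r_i(x_m)$, $m\ge n$, is finite and nonincreasing, hence eventually a constant $j\le r_i(x_n)$. Then $e_j\subseteq x_m$ for all large $m$, so $e_j\subseteq x$, and ${\uparrow}e_j\subseteq V_i$, so $r_i(x)\le j$.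

*$x\in X$:* if $x\in U_i$, then some finite $e\subseteq x$ has ${\uparrow}e\subseteq U_i$, and $e\subseteq x_n$ for large $n$. So $x_n\in U_i$, hence $x_n\in V_i$ because $x_n\in X$, and $x\in V_i$ by $(*)$.

*$\hat d(x_n,x)\to0$:* fix $m$. For large $n$ we have $x_n\cap m=x\cap m$, so indices $k<m$ do not contribute to the first sum of $d(x_n,x)$ or $d(x,x_n)$. By $(*)$, for large $n$ no $i<m$ contributes to the second sum of $d(x_n,x)$. If $i<m$ and $x\in V_i$, then $e_{r_i(x)}\subseteq x_n$ for large $n$, so $r_i(x_n)\le r_i(x)$ and $i$ does not contribute to $d(x,x_n)$. So both distances are at most $2^{2-m}$ for large $n$. ∎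

## 4. A compact family of measures on $\omega^{<\omega}$ that no compact set controls

Here we settle Test 4 in a form strong enough to be transported into other spaces.

Let $Y=\omega^{\le\omega}=Q\cup\omega^\omega$ with $Q=\omega^{<\omega}$. Its topology is generated by the sets $[\sigma]=\{y\in Y:\sigma\subseteq y\}$, $\sigma\in Q$, and their complements. The map $y\mapsto\{\sigma\in Q:\sigma\subseteq y\}$ is a homeomorphism onto the set of linearly ordered, initial-segment-closed subsets of $Q$ containing $\emptyset$. Each defining condition concerns finitely many coordinates, so this is a closed subset of the Cantor space $2^Q$. Thus $Y$ is compact metrizable, and its algebra $\mathfrak B$ of clopen sets is countable and a base.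

The sets $B(\sigma,N)=[\sigma]\setminus\bigcup_{n<N}[\sigma n]$ form a neighborhood base at $\sigma\in Q$. To see this, let $\rho\not\subseteq\sigma$. If $\rho$ is incomparable with $\sigma$, then $[\sigma]\cap[\rho]=\emptyset$; if $\rho\supseteq\sigma n$, then $B(\sigma,n+1)\cap[\rho]=\emptyset$. The sets $[y{\restriction}k]$ form a neighborhood base at $y\in\omega^\omega$: if $\rho\not\subseteq y$, then $[y{\restriction}|\rho|]\cap[\rho]=\emptyset$. In particular $\sigma n\to\sigma$. $Q$ carries the subspace topology.

For $t\in\omega^{<\omega}$ with $|t|\ge1$ let
$$O(t)=\{y\in Y:|y|\ge|t|,\ y(i)\le t(i)\ \text{for all }i<|t|\}.$$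
It is a finite union of sets $[s]$, so $O(t)\in\mathfrak B$. Let $B_j=\{t:|t|>j,\ |t|=t(j)+j+2\}$.

**Lemma 5.** There is a Scott-open $\mathcal H_0\subseteq\mathbf O(Q)$ with $Q\in\mathcal H_0$ such that for every compact $C\subseteq Q$ there is $O\in\mathfrak B$ with $C\subseteq O$ and $O\cap Q\notin\mathcal H_0$.

In particular $Q$ is dissonant, since $Q\in\mathcal H_0$ has no witness. A natural first try is to fix one probability measure $\mu$ on $Q$ and let $\mathcal H_0$ consist of the open sets of measure greater than $\frac12$. This stops at once: $Q$ is countable, so some *finite* set $F\subseteq Q$ has $\mu(F)>\frac12$, and $F$ is a witness. The remedy is to demand measure greater than $\frac12$ for all measures in a family $M$. The family must be compact, to keep Scott-openness, but no single compact set may carry half of the mass for all $\mu\in M$ at once.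

*Proof.* **Definition of $\mathcal H_0$.** Let $M$ be the set of finitely additive probability measures $\mu:\mathfrak B\to[0,1]$ such that
$$\mu(O(t))\le\tfrac1{j+1}\quad\text{for all }j\text{ and all }t\in B_j.\tag{2}$$
Each condition ($\mu(\emptyset)=0$, $\mu(Y)=1$, additivity for a pair of disjoint sets, a bound from (2)) is a closed condition on finitely many coordinates. So $M$ is closed in the countable product $[0,1]^{\mathfrak B}$, and hence compact. Let
$$\mathcal H_0=\{U\in\mathbf O(Q):\forall\mu\in M\ \exists W\in\mathfrak B\ (W\cap Q\subseteq U,\ \mu(W)>\tfrac12)\}.$$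
It is upward closed, and $Q\in\mathcal H_0$ (take $W=Y$).

**Scott-openness.** Condition (2) ensures that compact subsets of $\omega^\omega$ can be discarded at small cost; compactness of $M$ then gives uniformity. Let $\mathcal D$ be directed with $U=\bigcup\mathcal D\in\mathcal H_0$. For $D\in\mathcal D$ put $\tilde D=\bigcup\{W\in\mathfrak B:W\cap Q\subseteq D\}$. As $\mathfrak B$ is a base, $\tilde D\cap Q=D$. Fix $\mu\in M$, take $W\in\mathfrak B$ with $W\cap Q\subseteq U$ and $\mu(W)>\frac12$, and take $j$ with $\mu(W)-\frac1{j+1}>\frac12$.

The set $E=W\setminus\bigcup_D\tilde D$ is compact and disjoint from $Q$, so $E\subseteq\omega^\omega$. For each $i$ the open sets $[s]$ with $|s|=i+1$ cover $E$, so $\{y(i):y\in E\}$ is finite. Let $h(i)$ be its maximum ($0$ if $E=\emptyset$). With $n=h(j)+j+2$ we have $h{\restriction}n\in B_j$ and $E\subseteq O(h{\restriction}n)$. So $W'=W\setminus O(h{\restriction}n)\in\mathfrak B$ satisfies $\mu(W')\ge\mu(W)-\frac1{j+1}>\frac12$. It is compact and contained in $\bigcup_D\tilde D$, hence covered by finitely many members of $\mathfrak B$ whose traces on $Q$ lie in members of $\mathcal D$. By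 directedness $W'\cap Q\subseteq D$ for some $D\in\mathcal D$.

Thus the sets $M_D=\{\mu\in M:\exists W\in\mathfrak B\ (W\cap Q\subseteq D,\ \mu(W)>\frac12)\}$, $D\in\mathcal D$, cover $M$. They are open in $M$, and $D\subseteq D'$ implies $M_D\subseteq M_{D'}$. By compactness and directedness $M=M_D$ for some $D\in\mathcal D$, i.e. $D\in\mathcal H_0$.

**A tree for a given compact set.** Let $C\subseteq Q$ be compact. We look for $\mu\in M$ living outside a neighborhood of $C$. Let $T=\{\emptyset\}\cup\{\sigma:\sigma\subseteq\tau\text{ for some }\tau\in C\}$. This is a tree, and it has no infinite branch. Suppose $y\in\omega^\omega$ is one. For $n\ge1$ there is $\tau_n\in C$ with $\tau_n\supseteq y{\restriction}n$. These converge to $y$, and $C$ is closed in $Y$, so $y\in C\subseteq Q$, which is impossible. So $T$ is well-founded.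

**The measure.** By well-founded recursion define, for $\sigma\in T$ with $|\sigma|=j$, a finite nonempty set $S_\sigma$ of sequences $\tau\supsetneq\sigma$ with $\tau\notin T$ and all proper initial segments of $\tau$ in $T$, and a probability $\nu_\sigma$ on $S_\sigma$. The node $\sigma$ gets $j+1$ children $\sigma v_i$ with equal weight, and the $v_i$ grow so fast that $v_{i+1}$ exceeds the length of everything put above $\sigma v_i$. Precisely, let $v_1=0$. For $i=1,\dots,j+1$:

- if $\sigma v_i\notin T$, put $S_{\sigma v_i}=\{\sigma v_i\}$ and let $\nu_{\sigma v_i}$ be the point mass; otherwise $S_{\sigma v_i},\nu_{\sigma v_i}$ are given by the recursion;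
- let $L_i=\max\{|\tau|:\tau\in S_{\sigma v_i}\}$ and $v_{i+1}=\max(v_i,L_i)+1$.

Put $S_\sigma=\bigcup_{i\le j+1}S_{\sigma v_i}$, a disjoint union, and $\nu_\sigma=\frac1{j+1}\sum_{i\le j+1}\nu_{\sigma v_i}$.

By hand: for $C=\emptyset$ we get $T=\{\emptyset\}$ and the point mass at $(0)$. For $C=\{\emptyset,(0)\}$ the node $(0)$ has $j=1$, so two children: $v_1=0$ with $L_1=2$, then $v_2=3$. So $S_\emptyset=\{(0,0),(0,3)\}$ with weights $\frac12$ each.

Let $S=S_\emptyset$, $\mu(W)=\nu_\emptyset(W\cap S)$ for $W\in\mathfrak B$, and $m_\sigma=\mu([\sigma])$. We claim that for each $\sigma\in T$ with $S\cap[\sigma]\ne\emptyset$,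
$$S\cap[\sigma]=S_\sigma,\qquad\mu(W\cap[\sigma])=m_\sigma\,\nu_\sigma(W\cap S_\sigma)\quad(W\in\mathfrak B).\tag{3}$$
For $\sigma=\emptyset$ this is the definition. Let $\sigma=\rho v\in T$ with $S\cap[\sigma]\ne\emptyset$. Then (3) holds for $\rho$ by induction, and $S\cap[\rho]=S_\rho$ is the disjoint union of the $S_{\rho v_i}\subseteq[\rho v_i]$, where the $v_i$ are those of $\rho$. So $v=v_i$ for exactly one $i$ and $S\cap[\sigma]=S_\sigma$. Moreover $\mu(W\cap[\sigma])=m_\rho\,\nu_\rho(W\cap S_\sigma)=\frac{m_\rho}{|\rho|+1}\nu_\sigma(W\cap S_\sigma)$, and $W=Y$ gives $m_\sigma=\frac{m_\rho}{|\rho|+1}$.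

**Verification that $\mu\in M$.** Only (2) needs proof. Let $t\in B_j$ and $m=t(j)$. Let $\tau\in S\cap O(t)$. Then $|\tau|\ge|t|=m+j+2>j$, so $\sigma=\tau{\restriction}j$ is a proper initial segment of $\tau$; hence $\sigma\in T$, and $\tau\in S\cap[\sigma]=S_\sigma$. So $\tau\in S_{\sigma v_i}$ for some $i\le j+1$ (with the $v_i,L_i$ of this $\sigma$), and
$$v_i=\tau(j)\le m<|\tau|\le L_i<v_{i+1}.$$
For a given $\sigma$ this happens for at most one $i$: if it happened for $i<i'$, then $v_{i'}\le m<L_i<v_{i+1}\le v_{i'}$, a contradiction. As each $S_{\sigma v_i}$ has $\nu_\sigma$-weight $\frac1{j+1}$, (3) gives $\mu(O(t)\cap[\sigma])\le\frac1{j+1}m_\sigma$ for each $\sigma\in T$ with $|\sigma|=j$ and $S\cap[\sigma]\neq\emptyset$. All of $S\cap O(t)$ lies in such sets $[\sigma]$, which are pairwise disjoint. Summing, $\mu(O(t))\le\frac1{j+1}$.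

**The neighborhood.** Let $O=Y\setminus\bigcup_{\tau\in S}[\tau]\in\mathfrak B$. Since $T$ is closed under initial segments and $S\cap T=\emptyset$, no element of $T$ extends an element of $S$. So $C\subseteq T\subseteq O$. If $W\in\mathfrak B$ and $W\cap Q\subseteq O$, then $W\cap S=\emptyset$, so $\mu(W)=0$. Hence $O\cap Q\notin\mathcal H_0$. ∎

## 5. From a closed copy of $Q$ to a pair of maps

How can one show that another space $X$ is dissonant? The first idea is to find a closed copy of $Q$ inside it. This suffices because consonance passes to closed subspaces. Let $A$ be closed in a consonant $X$, let $\mathcal H\subseteq\mathbf O(A)$ be Scott-open and $V\in\mathcal H$. Then $\mathcal H'=\{U\in\mathbf O(X):U\cap A\in\mathcal H\}$ is Scott-open and contains $V\cup(X\setminus A)$. If $K$ is a witness for this, then $K\cap A\subseteq V$ is compact. For $V'\in\mathbf O(A)$ with $K\cap A\subseteq V'$ we have $K\subseteq V'\cup(X\setminus A)\in\mathcal H'$, so $V'\in\mathcal H$.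

For $X\subseteq\mathcal P(\omega)$ one would try to build a Cantor-continuous $f:Y\to\mathcal P(\omega)$ with $f(\sigma)\in X$ for $\sigma\in Q$ and $f(y)\notin X$ for $y\in\omega^\omega$. One would then pull $\mathcal H_0$ back along $f{\restriction}Q$, take a witness $K\subseteq X$, and try to show that the points $y\in Y$ with $f(y)$ in every open $W\supseteq K$ form a compact subset of $Q$. The intersection of all open $W\supseteq K$ is ${\uparrow}K=\{z:\exists x\in K\ x\subseteq z\}$: if no $x\in K$ is contained in $z$, the sets ${\uparrow}\{m\}$, $m\notin z$, cover $K$, and a finite subcover excludes $z$. This is where the approach stops: $f(y)\notin X$ gives $f(y)\notin K$, but we need $f(y)\notin{\uparrow}K$. For instance, for $X=\mathcal P(\omega)\setminus\{\{0\}\}$ and $K=\{\emptyset\}$, the point $\{0\}$ is not in $X$ but lies in every open set containing $K$.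

There is a second obstruction. The natural "non-smallness" of the complement of $X$ will tell us that a set ${\uparrow}b\cap{\downarrow}C$ meets $X$. So it produces a point $x\in X$ *below* a limit point $z\in C$, and says nothing about $z\in X$.

Both are overcome together. We use two maps, a Cantor-continuous $f$ on all of $Y$ and a Scott-continuous $g:Q\to X$ with $g(\sigma)\subseteq f(\sigma)$; and we ask, with one fixed finite $a$, that no point of $X$ lie between $a$ and $f(y)$ for $y\in\omega^\omega$. Lemma 2 provides such an $a$ for each point separately. Getting the same $a$ for all $y$ is the task of Sections 6 and 7.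

**Lemma 6 (trap lemma).** Let $X\subseteq\mathcal P(\omega)$ and let $a$ be finite. Suppose there are nonempty Cantor-closed sets $C_\sigma$, points $z_\sigma\in C_\sigma$ and $x_\sigma\in X$, and finite sets $a_\sigma$ $(\sigma\in\omega^{<\omega})$ such that

1. $C_{\sigma n}\subseteq C_\sigma$; all $w\in C_{\sigma n}$ have the same intersection with $|\sigma|+1$, and satisfy $w\cap n=z_\sigma\cap n$;
2. $a_\emptyset=a$, $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$, $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$;
3. for $y\in\omega^\omega$, if $f(y)$ denotes the unique point of $\bigcap_kC_{y\restriction k}$, there is no $x\in X$ with $a\subseteq x\subseteq f(y)$.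

Then $X$ is not consonant.

(In (3) the intersection is nonempty by compactness, and has one point since (1) fixes more and more coordinates.)

*Proof.* Put $f(\sigma)=z_\sigma$ and $g(\sigma)=x_\sigma$ for $\sigma\in Q$.

**Continuity of $f:Y\to\mathcal P(\omega)$ for the Cantor topology.** If $v\in[\sigma n]$, then $f(v)\in C_{\sigma n}$: for $v\in Q$ because $z_v\in C_v\subseteq C_{\sigma n}$, for $v\in\omega^\omega$ by definition. So for $y\in\omega^\omega$ the set $f(\cdot)\cap(k+1)$ is constant on $[y{\restriction}(k+1)]$. For $\sigma\in Q$, every $v\in B(\sigma,N)$ is $\sigma$ or extends some $\sigma n$ with $n\ge N$, so $f(v)\cap N=z_\sigma\cap N$ by (1).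

**Continuity of $g:Q\to X$.** Let $m\in x_\sigma$. If $v\in B(\sigma,m+1)\cap Q$ and $v\ne\sigma$, then $v\supseteq\sigma n$ with $n>m$, so $m\in x_\sigma\cap n\subseteq a_{\sigma n}\subseteq a_v\subseteq x_v$. So $m\in g(v)$ for all $v$ near $\sigma$.

By (2), also $a\subseteq g(\sigma)\subseteq f(\sigma)$ for $\sigma\in Q$.

**Pulling back.** Let $\mathcal H=\{U\in\mathbf O(X):g^{-1}(U)\in\mathcal H_0\}$ with $\mathcal H_0$ from Lemma 5. It is Scott-open because $g^{-1}$ preserves unions and inclusions. It contains $U_0=X\cap{\uparrow}a$, since $g^{-1}(U_0)=Q$. Suppose $X$ is consonant. By (1) of Section 1 there is a compact $K\subseteq X\cap{\uparrow}a$ (possibly empty) such that every open $U\supseteq K$ of $X$ is in $\mathcal H$.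

Let $\mathcal C$ be the set of finite unions $W$ of sets ${\uparrow}b$ with $K\subseteq W$. It contains ${\uparrow}\emptyset$, and it is closed under finite intersections since ${\uparrow}b\cap{\uparrow}b'={\uparrow}(b\cup b')$. For $W\in\mathcal C$ the set $f^{-1}(W)$ is clopen in $Y$, because $W$ is Cantor-clopen. As $W$ is upward closed and $g(\sigma)\subseteq f(\sigma)$ on $Q$, $g^{-1}(W)\subseteq f^{-1}(W)\cap Q$. Since $X\cap W\in\mathcal H$, the left side is in $\mathcal H_0$, hence
$$f^{-1}(W)\cap Q\in\mathcal H_0\qquad(W\in\mathcal C).\tag{4}$$

**The trap closes.** Let $C=\bigcap_{W\in\mathcal C}f^{-1}(W)$, a compact set. We claim $C\subseteq Q$. Let $y\in\omega^\omega$. Every $x\in K$ is in $X$ and contains $a$, so by (3) it is not contained in $f(y)$. So the sets ${\uparrow}\{m\}$, $m\notin f(y)$, cover $K$. A finite subcover gives $W\in\mathcal C$ with $f(y)\notin W$, so $y\notin C$.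

By Lemma 5 take $O\in\mathfrak B$ with $C\subseteq O$ and $O\cap Q\notin\mathcal H_0$. The compact set $Y\setminus O$ is covered by the complements of the sets $f^{-1}(W)$, and $\mathcal C$ is closed under finite intersections. So $f^{-1}(W)\subseteq O$ for some $W\in\mathcal C$. By (4) $O\cap Q\in\mathcal H_0$, a contradiction. ∎

## 6. Parametrized complements: proof of Theorem B

Let $X\subseteq\mathcal P(\omega)$ be sober and Borel (resp. with analytic complement, and assume that all $\Sigma^1_2$ sets of reals have the Baire property). Suppose $X$ is not quasi-Polish. We show that $X$ is not consonant by building the system of Lemma 6 inside a parametrization of the complement.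

**Step 1: a parametrization of the complement.** Let $D=\mathcal P(\omega)\setminus X$. It is nonempty by Lemma 4. It is analytic in the Cantor space. This is clear if it is Borel. If $D=\varphi[\omega^\omega]$ with $\varphi$ Scott-continuous, then $\{y:n\in\varphi(y)\}$ is open for all $n$. So $\varphi$ is Borel for the Cantor topology, its graph is Borel, and $D$ is a projection of it. So $D=\pi[\omega^\omega]$ with $\pi$ continuous for the Cantor topology.

**Step 2: a notion of smallness for which $D$ is large.** Call $A\subseteq\mathcal P(\omega)$ *small* if it is covered by countably many differences of open sets, each disjoint from $X$. Countable unions of small sets are small. $D$ is not small: otherwise $D$ would be a countable union of differences of open sets, so $X$ would be $\mathbf\Pi^0_2$, hence quasi-Polish by Lemma 4. If $d\in D$, then $\{d\}$ is small: with $a$ from Lemma 2, $\{d\}\subseteq{\uparrow}a\cap{\downarrow}\{d\}$, which is a difference of open sets (Lemma 3) disjoint from $X$.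

**Step 3: a perfect kernel on which $\pi$ is nowhere small.** For $s\in\omega^{<\omega}$ let $I_s=\{y\in\omega^\omega:s\subset y\}$, and let
$$R=\{y\in\omega^\omega:\pi[I_{y\restriction n}]\text{ is not small for all }n\}.$$
Its complement is the union of the countably many $I_s$ with $\pi[I_s]$ small. So $R$ is closed, $\pi[\omega^\omega\setminus R]$ is small, and $R\ne\emptyset$. If $I_s\cap R\ne\emptyset$, then $\pi[I_s]$ is not small, and since $\pi[I_s\setminus R]$ is small,
$$I_s\cap R\neq\emptyset\ \Longrightarrow\ \pi[I_s\cap R]\text{ is not small}.\tag{5}$$
As singletons $\{d\}$, $d\in D$, are small, $R$ has no isolated points. So removing a countable dense subset from $R$ leaves a dense $G_\delta$ set $R_0\subseteq R$ that is Polish and zero-dimensional. No compact subset of $R_0$ has interior in $R_0$: if it contained $O\cap R_0$ with $O\neq\emptyset$ open in $R$, it would, being closed in $R$, contain $O$ and hence removed points. By the Alexandrov–Urysohn theorem $R_0$ is homeomorphic to $\omega^\omega$. A subset of $R$ has the Baire property in $R$ iff its trace on $R_0$ has it in $R_0$. Hence Baire property statements about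 classes of sets of reals, such as the analytic or the $\Sigma^1_2$ sets, transfer to $R$.

**Step 4: one $a$ for comeager many points.** For finite $a$ let $D_a=\{d\in D:a\subseteq d,\ \neg\exists x\in X\ a\subseteq x\subseteq d\}$. By Lemma 2, $R=\bigcup_a(R\cap\pi^{-1}(D_a))$, a countable union. The complement of $\pi^{-1}(D_a)$ in $R$ is
$$\{y\in R:a\not\subseteq\pi(y)\ \text{or}\ \exists x\in X\ (a\subseteq x\subseteq\pi(y))\}.$$
It is analytic if $X$ is Borel, and $\Sigma^1_2$ if $X$ is co-analytic. Analytic sets have the Baire property; for $\Sigma^1_2$ sets this is the hypothesis of (ii). By the Baire category theorem some $R\cap\pi^{-1}(D_a)$ is nonmeager in $R$, so it is comeager in a nonempty relatively open set. Thus there are $a,s$ with $R'=R\cap I_s\ne\emptyset$ and $R'\cap\pi^{-1}(D_a)\supseteq\bigcap_kG_k$, each $G_k$ dense open in $R'$. By density and continuity $a\subseteq\pi(y)$ for all $y\in R'$.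

**Step 5: points of $X$ below limits.** We claim:

(‡) *If $O\subseteq R'$ is nonempty and relatively open and $b\subseteq\pi(y)$ for all $y\in O$, then there are $x\in X$ and $z$ in the Cantor closure $\overline{\pi[O]}$ with $b\subseteq x\subseteq z$.*

Otherwise ${\uparrow}b\cap{\downarrow}\overline{\pi[O]}$ is a difference of open sets (Lemma 3), disjoint from $X$, and it contains $\pi[O]$. So $\pi[O]$ is small. But $O$ contains some nonempty $R\cap I_u$, contradicting (5).

**Step 6: the system.** We construct $u_\sigma\in\omega^{<\omega}$ with $O_\sigma=R'\cap I_{u_\sigma}\ne\emptyset$, finite $a_\sigma$ with $a_\sigma\subseteq\pi(y)$ for all $y\in O_\sigma$, and $x_\sigma\in X$, $z_\sigma\in C_\sigma:=\overline{\pi[O_\sigma]}$ with $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$. The construction follows an enumeration of $\omega^{<\omega}$ in which initial segments come first, so DC suffices. Start with $u_\emptyset=s$, $a_\emptyset=a$, and take $x_\emptyset,z_\emptyset$ from (‡).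

Given $\sigma$ and $n$: as $z_\sigma$ is in the closure of $\pi[O_\sigma]$, the relatively open set $\{y\in O_\sigma:\pi(y)\cap n=z_\sigma\cap n\}$ is nonempty, so it meets $G_{|\sigma|}$. By continuity choose $u_{\sigma n}\supsetneq u_\sigma$ with $\emptyset\ne O_{\sigma n}\subseteq G_{|\sigma|}\cap O_\sigma$ such that on $O_{\sigma n}$ we have $\pi(\cdot)\cap n=z_\sigma\cap n$ and $\pi(\cdot)\cap(|\sigma|+1)$ is constant. Put $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$. As $x_\sigma\cap n\subseteq z_\sigma\cap n$, $a_{\sigma n}\subseteq\pi(y)$ for $y\in O_{\sigma n}$. Take $x_{\sigma n},z_{\sigma n}$ from (‡).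

**Step 7: the hypotheses of Lemma 6.** (1) and (2) hold by construction, since the conditions in (1) pass from $\pi[O_{\sigma n}]$ to its closure. For (3) let $y\in\omega^\omega$ and $v=\bigcup_ku_{y\restriction k}$. As $R'$ is closed and meets every $I_{u_{y\restriction k}}$, $v\in R'$; so $v\in O_{y\restriction k}$ for all $k$, and $v\in\bigcap_kG_k$. Hence $f(y)=\pi(v)\in D_a$, which is (3). By Lemma 6, $X$ is not consonant. $\blacksquare$

*Remark.* The problem allows us to quote: a co-analytic countably based sober space is quasi-Polish iff every $\mathbf\Pi^0_2$-subspace of it is consonant. A Borel countably based sober space is co-analytic and a $\mathbf\Pi^0_2$-subspace of itself, so if it is quasi-Polish it is consonant. With Theorem B(i), for Borel countably based sober spaces "quasi-Polish" and "consonant" are equivalent.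

## 7. A forcing name in place of $\pi$: proof of Theorem A

For an arbitrary $X$ in Solovay's model the argument above stops at Step 1: the complement $D$ need not be a continuous image of $\omega^\omega$. But every real of the model is generic over a small inner model. So a single point $d\in D$ comes with a name $\tau$ and a forcing $\mathbb P$, and $\tau$, evaluated at the many generics existing in the model, plays the role of $\pi$. "Comeager many" becomes "generic", and the Baire category step that unified $a$ becomes the choice of one condition $p$. The small sets to be avoided must then be collected in the ground model, so that $p$ can speak about them.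

**7.1. The model.** Assume that ZFC + "there is an inaccessible cardinal" is consistent. An inaccessible cardinal is inaccessible in $L$. So let $\kappa$ be inaccessible in $L$ and $G$ be $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L$. As usual, talk of generics over $L$ stands for the corresponding statements in the forcing language over $L$, and this yields a relative consistency proof. $\mathrm{Col}(\omega,{<}\kappa)$ consists of the finite partial functions $p:\kappa\times\omega\to\kappa$ with $p(\alpha,n)<\alpha$ for $\alpha>0$ and $p(0,n)=0$. For $I\subseteq\kappa$, $\mathrm{Col}(\omega,I)$ is the part with first coordinates in $I$. Let $N=L(\mathbb R)^{L[G]}$. The following facts are from Solovay, *Ann. of Math.* 92 (1970); see Jech, *Set Theory*, Ch. 26, and Kanamori, *The Higher Infinite*, §§10–11.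

**(S1)** $N\models$ ZF+DC, $N$ and $L[G]$ have the same reals, and $\kappa=\omega_1^{L[G]}$. Every set in $N$ is definable in $N$ (hence in $L[G]$) from a real and ordinals.

*About the proof.* $\mathrm{Col}(\omega,{<}\kappa)$ has the $\kappa$-c.c. and makes every ordinal below $\kappa$ countable, so $\kappa=\omega_1^{L[G]}$. The sets of $L(\mathbb R)$ arise level by level by definitions from earlier parameters. So each is definable in $N$ from finitely many ordinals and reals, which can be coded by one ordinal and one real. In particular, for each nonempty $A\in N$ there is in $N$ a surjection $F:\gamma\times\mathbb R\to A$ with $\gamma$ an ordinal. For DC, let $R\in N$ be a total relation on $A$. Starting from any $(\xi_0,r_0)$, let $\xi_{n+1}$ be the least $\xi$ such that $F(\xi_n,r_n)\,R\,F(\xi,r)$ for some $r$, and choose in $L[G]$ such an $r=r_{n+1}$. The sequence $(r_n)$ is coded by a real, so it is in $N$, and $(\xi_n)$ is recovered from it in $N$.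

**(S2)** For every real $c\in L[G]$: $\kappa$ is inaccessible in $L[c]$, and $L[G]=L[c][G']$ for some $G'$ that is $\mathrm{Col}(\omega,{<}\kappa)$-generic over $L[c]$. Every real of $L[G]$ lies in $L[c][g]$ for some $g\in L[G]$ that is $\mathbb P$-generic over $L[c]$, for some $\mathbb P\in(V_\kappa)^{L[c]}$.

*Proof.* By the $\kappa$-c.c., $c\in L[G{\restriction}\lambda]$ for some $\lambda<\kappa$. As $\mathrm{Col}(\omega,{<}\lambda)$ is small, $\kappa$ is inaccessible in $L[G{\restriction}\lambda]$, hence in its inner model $L[c]$. By the intermediate model theorem, $L[G{\restriction}\lambda]$ is a generic extension of $L[c]$ by some $\mathbb B\in(V_\kappa)^{L[c]}$. The forcing $\mathrm{Col}(\omega,[\lambda,\kappa))$ has finite conditions, so it is the same in all these models, and $G{\restriction}[\lambda,\kappa)$ is generic for it over $L[G{\restriction}\lambda]$. So $L[G]$ is an extension of $L[c]$ by $\mathbb B\times\mathrm{Col}(\omega,[\lambda,\kappa))$.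

In $L[c]$ choose an uncountable cardinal $\mu\in[\lambda,\kappa)$ with $\mu\ge|\mathbb B|$ and $\mu\ge|\mathrm{Col}(\omega,{<}\lambda)|$. A separative forcing of size $\mu$ that makes $\mu$ countable has a dense subset isomorphic to a dense subset of $\mathrm{Col}(\omega,\mu)$ (Jech, Lemma 26.7). Passing to separative quotients, we apply this to $\mathbb B\times\mathrm{Col}(\omega,\{\mu\})$ and to $\mathrm{Col}(\omega,{<}\lambda)\times\mathrm{Col}(\omega,\{\mu\})$: both are forcing equivalent to $\mathrm{Col}(\omega,\mu)$, hence to each other. Multiplying by $\mathrm{Col}(\omega,[\lambda,\kappa)\setminus\{\mu\})$, we see that $\mathbb B\times\mathrm{Col}(\omega,[\lambda,\kappa))$ and $\mathrm{Col}(\omega,{<}\kappa)$ are forcing equivalent in $L[c]$, which gives $G'$.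

For the last statement, by the $\kappa$-c.c. a real of $L[c][G']$ lies in $L[c][G'{\restriction}\lambda']$ for some $\lambda'<\kappa$. ∎

**(S3)** For every formula $\varphi$, real $c\in L[G]$ and ordinals $\vec\alpha$ there is a formula $\varphi^*$ such that for all reals $y\in L[G]$: $L[G]\models\varphi(y,c,\vec\alpha)$ iff $L[c,y]\models\varphi^*(y,c,\vec\alpha,\kappa)$.

*Proof.* Let $\varphi^*$ say that $\mathrm{Col}(\omega,{<}\kappa)$ forces $\varphi(\check y,\check c,\check{\vec\alpha})$. By (S2), applied to a real coding $(c,y)$, $L[G]$ is a $\mathrm{Col}(\omega,{<}\kappa)$-generic extension of $L[c,y]$. By homogeneity of the collapse, the trivial condition decides $\varphi(\check y,\check c,\check{\vec\alpha})$. ∎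

**7.2. The dichotomy.** Let $X\in N$ be, in $N$, a countably based sober space. By Section 3, applied in $N$, we may take $X\subseteq\mathcal P(\omega)$. Let $D=\mathcal P(\omega)\setminus X$. By (S1) fix a real $c$ such that $X$ is definable in $L[G]$ from $c$ and ordinals. We show that $N\models$ "$X$ is quasi-Polish or $X$ is not consonant".

**Step 1: the small sets coded in $L[c]$.** We identify subsets of $\omega$ with characteristic functions. For finite $b$ and a tree $T\subseteq2^{<\omega}$ let $[T]$ be the set of its infinite branches and $E(b,T)={\uparrow}b\cap{\downarrow}[T]$. By König's lemma, $d\in{\downarrow}[T]$ iff for every $n$ some $u\in T$ of length $n$ satisfies $d\cap n\subseteq\{i:u(i)=1\}$. So membership in $E(b,T)$ is absolute between the models considered. Let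
$$\mathcal B=\{(b,T):T\in L[c],\ E(b,T)\cap X=\emptyset\text{ in }L[G]\}.$$
Then $\mathcal B\in L[c]$: apply (S3) to the formula "$y$ codes a pair $(b,T)$ with $E(b,T)\cap X=\emptyset$" and to reals $y\in L[c]$. For these $L[c,y]=L[c]$, so a single formula, evaluated in $L[c]$, separates the codes of members of $\mathcal B$. As $\kappa=\omega_1^{L[G]}$ is inaccessible in $L[c]$, the set of all such pairs in $L[c]$ has size less than $\kappa$ there. So $\mathcal B$ is countable in $L[G]$.

**Step 2: if these sets cover $D$, then $X$ is quasi-Polish.** Suppose $D\subseteq\bigcup_{(b,T)\in\mathcal B}E(b,T)$. Then equality holds, as each $E(b,T)$ with $(b,T)\in\mathcal B$ misses $X$. An enumeration of $\mathcal B$ is coded by a real, so it is in $N$. By Lemma 3, $D$ is in $N$ a countable union of differences of open sets, so $X$ is $\mathbf\Pi^0_2$. By Lemma 4, $X$ is quasi-Polish in $N$.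

From now on suppose that some $d\in D$ lies in no $E(b,T)$ with $(b,T)\in\mathcal B$. We show that $X$ is not consonant in $N$.

**Step 3: one condition $p$ that captures everything about $d$.** By Lemma 2, applied in $N$, fix a finite $a\subseteq d$ such that no $x\in X$ has $a\subseteq x\subseteq d$. Let $\Theta(y)$ say: "$a\subseteq y$ and no $x\in X$ satisfies $a\subseteq x\subseteq y$". By (S3) there is $\theta$, with parameters $c$ and ordinals, such that for reals $y\in L[G]$, $\Theta(y)$ holds in $L[G]$ iff $L[c,y]\models\theta(y)$. By (S2) write $d=\tau[g]$, where $g\in L[G]$ is $\mathbb P$-generic over $L[c]$ and $\mathbb P\in(V_\kappa)^{L[c]}$. Since $\Theta(d)$ holds and $d$ avoids all sets coded in $\mathcal B$, there is $p\in g$ forcing over $L[c]$: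
$$\tau\subseteq\omega,\quad a\subseteq\tau,\quad L[c,\tau]\models\theta(\tau),\quad\tau\notin E(b,T)\text{ for all }(b,T)\in\check{\mathcal B}.\tag{6}$$
This is where $\mathcal B\in L[c]$ is needed.

**Step 4: points of $X$ below possible values of $\tau$.** For $q\le p$ let
$$T_q=\{u\in2^{<\omega}:\exists r\le q\ \ r\Vdash u\subset\chi_\tau\}\in L[c].$$
This is a nonempty tree without terminal nodes. Moreover $q\Vdash\tau\in[T_q]$, since any initial segment of $\chi_\tau$ forced by some $r\le q$ is in $T_q$; and $q'\le q$ implies $T_{q'}\subseteq T_q$. We claim:

(†) *If $q\le p$ and $q\Vdash b\subseteq\tau$, then in $L[G]$ there are $x\in X$ and $z\in[T_q]$ with $b\subseteq x\subseteq z$.*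

Indeed $q\Vdash\tau\in E(b,T_q)$, so $(b,T_q)\notin\mathcal B$ by (6). As $T_q\in L[c]$, this means $E(b,T_q)\cap X\ne\emptyset$. Note that (†) plays the role of (‡), with $[T_q]$ in place of $\overline{\pi[O]}$.

**Step 5: the system.** Work in $L[G]$. As $\kappa=\omega_1$ is inaccessible in $L[c]$ and $\mathbb P\in(V_\kappa)^{L[c]}$, we can enumerate all dense subsets of $\mathbb P$ lying in $L[c]$ as $(\Delta_k)_{k<\omega}$. Define recursively for $\sigma\in\omega^{<\omega}$ a condition $q_\sigma\le p$, a finite $a_\sigma$ with $q_\sigma\Vdash a_\sigma\subseteq\tau$, and $x_\sigma\in X$, $z_\sigma\in[T_{q_\sigma}]$ with $a_\sigma\subseteq x_\sigma\subseteq z_\sigma$.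

Let $q_\emptyset=p$, $a_\emptyset=a$, and take $x_\emptyset,z_\emptyset$ from (†).

Given $\sigma$ and $n$: as $z_\sigma\in[T_{q_\sigma}]$, some $r\le q_\sigma$ forces $\tau\cap n=z_\sigma\cap n$. Let $q_{\sigma n}\le r$ decide $\tau\cap(|\sigma|+1)$ and lie below some element of $\Delta_k$ for each $k\le|\sigma|$. Let $a_{\sigma n}=a_\sigma\cup(x_\sigma\cap n)$. As $x_\sigma\cap n\subseteq z_\sigma\cap n$, $q_{\sigma n}\Vdash a_{\sigma n}\subseteq\tau$. Choose $x_{\sigma n},z_{\sigma n}$ by (†).

**Step 6: the hypotheses of Lemma 6.** Put $C_\sigma=[T_{q_\sigma}]$, a nonempty Cantor-closed set.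

*(1) and (2).* $C_{\sigma n}\subseteq C_\sigma$ because $q_{\sigma n}\le q_\sigma$. Every finite restriction of a member $w$ of $[T_{q_{\sigma n}}]$ is forced by some $r\le q_{\sigma n}$ to be an initial segment of $\chi_\tau$. So $w\cap(|\sigma|+1)$ is the decided value and $w\cap n=z_\sigma\cap n$. (2) is built in.

*(3).* Let $y\in\omega^\omega$. The descending conditions $q_{y\restriction k}$ generate a filter $g_y$ that meets every $\Delta_k$, since $q_{y\restriction(k+1)}$ lies below an element of $\Delta_k$. So $g_y$ is $\mathbb P$-generic over $L[c]$, and $p\in g_y$. As $q_{y\restriction k}\in g_y$, $\tau[g_y]\in[T_{q_{y\restriction k}}]$ for all $k$, so $f(y)=\tau[g_y]$. By (6), $L[c,f(y)]\models\theta(f(y))$, so $\Theta(f(y))$ holds in $L[G]$: no $x\in X$ satisfies $a\subseteq x\subseteq f(y)$.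

**Step 7: back to $N$.** The system $(C_\sigma,z_\sigma,x_\sigma,a_\sigma)_\sigma$ is coded by a real, each $C_\sigma$ being coded by the tree $T_{q_\sigma}$. So it belongs to $N$. Conditions (1)–(3) speak only about reals and $X$, and $N$ has the same reals as $L[G]$, so they hold in $N$. Lemma 6, applied in $N\models$ ZF+DC, gives $N\models$ "$X$ is not consonant".

So in $N$ every countably based sober consonant space is quasi-Polish. $\blacksquare$

## 8. Omitting $\omega_1$ constructible reals: proof of Theorem C

We return to Test 6. First we need that quasi-Polish subspaces of $2^\omega$ are $G_\delta$.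

**Lemma 7 (ZF+DC).** If a subspace $X\subseteq2^\omega$ is quasi-Polish, it is $G_\delta$ in $2^\omega$.

(Every countably based zero-dimensional Hausdorff space embeds in $2^\omega$, and $G_\delta$ subsets of $2^\omega$ are Polish. This gives what was used in Test 4.)

*Proof.* Let $d$ be a complete compatible quasi-metric. By recursion on $k$ we build countable disjoint families $\mathcal P_k$ of clopen sets covering $X$, starting from $\mathcal P_{-1}=\{2^\omega\}$, and points $x_P$ $(P\in\mathcal P_k,\ k\ge0)$. The asymmetry of $d$ dictates that the center of a ball is taken in the *parent* set.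

Given $P\in\mathcal P_{k-1}$, consider the basic clopen sets $A\subseteq P$ of diameter at most $2^{-k}$ for which there is $x\in P\cap X$ with $A\cap X\subseteq B_d(x,2^{-k})$. They cover $P\cap X$, because for $x\in P\cap X$ the ball $B_d(x,2^{-k})$ is a neighborhood of $x$ in $X$. Enumerate and disjointify them. For each resulting $P'$ pick $x_{P'}\in P\cap X$ with $P'\cap X\subseteq B_d(x_{P'},2^{-k})$. The sets $P'$, for all $P\in\mathcal P_{k-1}$, form $\mathcal P_k$.

Let $y\in\bigcap_k\bigcup\mathcal P_k$, say $y\in P_k\in\mathcal P_k$. By disjointness $P_{k-1}$ is the parent of $P_k$, so the $P_k$ are nested. Put $x_k=x_{P_k}\in P_{k-1}\cap X$. For $m>k$, $x_m\in P_{m-1}\cap X\subseteq P_k\cap X$, so $d(x_k,x_m)<2^{-k}$. Thus $(x_k)$ is Cauchy, and it converges in $\hat d$, hence in $X$, to some $x\in X$. Since $x_k,y\in P_{k-1}$ and the diameters tend to $0$, also $x_k\to y$ in $2^\omega$. So $y=x\in X$. Hence $X=\bigcap_k\bigcup\mathcal P_k$. ∎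

**Proposition 8 (ZF+DC).** Suppose every set of reals has the Baire property and $\omega_1^{L[c]}=\omega_1$ for some real $c$. Then $X=2^\omega\setminus L[c]$ is a countably based sober (metrizable) consonant space that is not quasi-Polish.

*Proof.* Let $D=2^\omega\cap L[c]$. As $L[c]\models$ CH and $\omega_1^{L[c]}=\omega_1$, $D=\{d_\alpha:\alpha<\omega_1\}$ without repetitions. $X$ is metrizable and countably based; it is Hausdorff, so its irreducible closed sets are singletons and it is sober.

**Not quasi-Polish.** Otherwise $D$ is $F_\sigma$ by Lemma 7. It is uncountable, so one of the closed pieces is uncountable and contains a copy of $2^\omega$. Then $2^\omega$ injects into $\omega_1$, so $\mathbb R$ is well-orderable, and there is a set without the Baire property, a contradiction.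

**A union of $\omega_1$ many closed nowhere dense sets $M_\alpha\subseteq\omega^\omega$ is meager.** Suppose $A=\bigcup_{\alpha<\omega_1}M_\alpha$ is nonmeager. Let $\rho(x)=\min\{\alpha:x\in M_\alpha\}$ for $x\in A$, and $R=\{(x,y)\in A^2:\rho(x)\le\rho(y)\}$. By hypothesis $R$ has the Baire property. For each $y$ the section $\{x:(x,y)\in R\}$ is empty or contained in the countable union $\bigcup_{\alpha\le\rho(y)}M_\alpha$, so it is meager. By the Kuratowski–Ulam theorem $R$ is meager, and hence for comeager many $x$ the section $R_x=\{y:(x,y)\in R\}$ is meager. But for $x\in A$ the set $R_x$ is $A$ minus the meager set $\{y\in A:\rho(y)<\rho(x)\}$, hence nonmeager. And $A$, being nonmeager, meets every comeager set. Contradiction.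

**Consonant.** By the previous paragraph and the Baire category theorem, no family of closed nowhere dense sets indexed by $D$ covers $\omega^\omega$. Lemma 1 applies. ∎

*Proof of Theorem C.* If ZFC + "there is an inaccessible cardinal" is consistent, the model $N$ of Section 7 yields the consistency of the theory: Theorem A gives the clause on spaces, and every set of reals in $N$ has the Baire property (Solovay).

Conversely, work in the theory. By Proposition 8, $\omega_1^{L[c]}<\omega_1$ for all reals $c$. By DC, $\omega_1$ is regular, hence regular in $L$. Suppose $\omega_1=(\lambda^+)^L$ with $\lambda<\omega_1$ an infinite cardinal of $L$. Let $c$ be a real coding a well-order of type $\lambda$. Every ordinal below $\omega_1$ has size at most $\lambda$ in $L$, so it is countable in $L[c]$. Hence $\omega_1^{L[c]}=\omega_1$, a contradiction. So $\omega_1$ is an uncountable regular limit cardinal in $L$, hence inaccessible in $L$ by GCH, and $L\models$ ZFC + "there is an inaccessible cardinal". $\blacksquare$
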